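# Eckhoff's partition conjecture fails for $P_3$-convexity

## A star with seven leaves

Take the star with center $c$ and leaves $\ell_1,\dots,\ell_7$, and play the following game. Start with a set $S$ of vertices; whenever a vertex has at least two neighbors in the current set, add it; stop when nothing more can be added. Call the final set $H(S)$.

A leaf has only one neighbor, so it is never added; it is in $H(S)$ only if it was in $S$. The center is added as soon as $S$ contains two leaves. So $H(\{\ell_1,\ell_2\})=\{\ell_1,\ell_2,c\}$, while $H(\{\ell_1\})=\{\ell_1\}$ and $H(\{c,\ell_1\})=\{c,\ell_1\}$.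

Which sets of vertices can be split into two parts whose final sets meet? Four leaves can: split them two and two, and both final sets contain $c$. Three leaves cannot: in $\{\ell_1\}\mid\{\ell_2,\ell_3\}$ the final sets are $\{\ell_1\}$ and $\{\ell_2,\ell_3,c\}$. The center with two leaves can, by $\{c\}\mid\{\ell_1,\ell_2\}$. Any set of at least four vertices contains four leaves, or the center and two leaves, so it can be split. The threshold for two parts is exactly $4$.

Now ask for three parts whose final sets have a common vertex. A leaf is only in the final set of a part that contains it, so the common vertex must be $c$. Six leaves work ($2+2+2$), five leaves do not, and the center with four leaves works ($\{c\}$, two leaves, two leaves). So any six vertices suffice. In a complete graph on at least three vertices any two vertices generate everything, so three vertices suffice for two parts ($1+2$), and five suffice for three parts ($1+2+2$). Four vertices do not suffice for three parts, since two of the parts would be single vertices and single vertices generate nothing else.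

In the complete graph the largest set that cannot be split in two has $2$ elements, and $2\cdot 2+1=5$ vertices can be split in three. In the star the largest set that cannot be split in two has $3$ elements, and the analogous number $2\cdot3+1=7$ is more than enough. Does the threshold for two parts always control the thresholds for more parts in this way? This is the question of the lecture. The answer is no, and the smallest numbers at which it fails are those just seen: two-part threshold $4$, three parts, seven vertices.

## Radon numbers and $m$-partitions

All graphs are finite, simple and undirected.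

**Definition (convexity).** A set $C$ of vertices of $G$ is *convex* (in the $P_3$-convexity) if it contains every vertex of $G$ that is adjacent to two vertices in $C$. The *hull* $H(S)=H_G(S)$ is the smallest convex set containing $S$.

The hull is the final set of the game above: the final set is convex, and every convex set containing $S$ contains each vertex that the game adds. Hence $H(\emptyset)=\emptyset$, $H(\{v\})=\{v\}$, and $S\subseteq T$ implies $H(S)\subseteq H(T)$; if $S\subseteq H(T)$, then $H(S)\subseteq H(T)$.

**Definition (Radon number).** A partition of $R$ into $R_1,R_2$ with $H(R_1)\cap H(R_2)\neq\emptyset$ is a *Radon partition* of $R$. A set without a Radon partition is *anti-Radon*. The *Radon number* $r(G)$ is the smallest integer $r$ such that every set of at least $r$ vertices has a Radon partition; equivalently, $r(G)$ is one more than the maximum size of an anti-Radon set.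

**Definition ($m$-partition).** An *$m$-partition* of $R$ is a partition $R=R_1\cup\dots\cup R_m$ with $H(R_1)\cap\dots\cap H(R_m)\ne\emptyset$.

In an $m$-partition all parts are nonempty, because $H(\emptyset)=\emptyset$. The star above has $r=4$; a complete graph on at least two vertices has $r=3$; a graph with $n$ vertices and no edges has $r=n+1$.

Eckhoff's partition conjecture for $P_3$-convexity, as stated in "Convexidades Em Grafos: Intermediações, Parâmetros E Conversões", says: for every $m>2$, every set $R$ of vertices of a graph $G$ with
$$|R|\ge (m-1)(r(G)-1)+1$$
has an $m$-partition. It is false for every $m\ge 3$, already for graphs with Radon number $4$. We shall prove two theorems.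

**Theorem A.** For all integers $m\ge 3$ and $r\ge 4$ there is a finite graph $G$ with $r(G)=r$ and a set $R$ of $(m-1)(r-1)+1$ vertices of $G$ having no $m$-partition. (With $m=3$, $r=4$: a graph with $r(G)=4$ and $7$ vertices without a $3$-partition.)

**Theorem B.** (i) If $r(G)\le 3$, then for every $m\ge 2$ every set of at least $(m-1)(r(G)-1)+1$ vertices has an $m$-partition. So, for each $m\ge 3$, Eckhoff's statement holds for all finite graphs of Radon number $r$ if and only if $r\le 3$.
(ii) The same conclusion (every set of at least $(m-1)(r(G)-1)+1$ vertices has an $m$-partition, for every $m\ge2$) holds if $G$ has maximum degree at most $3$.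
(iii) For all $m\ge3$, $L\ge1$ there is a graph with $r(G)=3L+1$ and a set of $(m-1)(r(G)-1)+L$ vertices with no $m$-partition. So the bound fails by an unbounded amount, and by a factor at least $\frac{3m-2}{3m-3}$ ($=\frac76$ for $m=3$).

## Peeling off generating sets

A sensible first attempt is to prove the conjecture greedily. Choose a small part $A_1\subseteq R$ whose hull already contains all of $R$, set it aside, and repeat with $R\setminus A_1$. After $m-1$ rounds, whatever is left lies in all the hulls. The count works if each round uses at most $r(G)-1$ vertices.

**Definition (irredundant set).** A set $X\subseteq V(G)$ is *irredundant* if $a\notin H(X\setminus\{a\})$ for all $a\in X$.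

In the star, any set of leaves is irredundant, while $\{c,\ell_1,\ell_2\}$ is not.

**Lemma 1.** If every irredundant set of $G$ has at most $r(G)-1$ elements, then for every $m\ge 2$ every $R$ with $|R|\ge (m-1)(r(G)-1)+1$ has an $m$-partition.

*Proof.* Let $A_1\subseteq R$ be inclusion-minimal with $H(A_1)\supseteq R$. If some $a\in A_1$ were in $H(A_1\setminus\{a\})$, then $A_1\subseteq H(A_1\setminus\{a\})$, so $H(A_1\setminus\{a\})=H(A_1)\supseteq R$, against minimality. So $A_1$ is irredundant and $|A_1|\le r(G)-1$. Do the same with $R\setminus A_1$ to get $A_2$, and so on. After $m-1$ rounds at most $(m-1)(r(G)-1)$ vertices have been used, so the rest $A_m$ is nonempty. For $i<m$ we have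
$$H(A_i)\supseteq R\setminus(A_1\cup\dots\cup A_{i-1})\supseteq A_m ,$$
so $A_m\subseteq\bigcap_{i\le m}H(A_i)$. $\square$

The attempt does succeed in two situations.

**Proof of Theorem B(i), first sentence.** The purpose is to bound irredundant sets when $r(G)\le3$. Two vertices always form an anti-Radon set, because single vertices generate only themselves; so $r(G)\le2$ forces $|V(G)|\le1$. If $r(G)=2$, the statement concerns sets with at least $m\ge2$ vertices, and there are none; for the empty graph there is nothing to prove. If $r(G)=3$, every $3$-set has a Radon partition. Both parts are nonempty, so it has the form $\{a\},\{b,c\}$, and $H(\{a\})=\{a\}$ gives $a\in H(\{b,c\})$. So no $3$-set is irredundant. Since subsets of irredundant sets are irredundant (hulls are monotone), irredundant sets have at most $2=r(G)-1$ elements, and Lemma 1 applies.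

**Proof of Theorem B(ii).** The purpose is to show that, for maximum degree at most $3$, every irredundant set is anti-Radon; then it has at most $r(G)-1$ elements and Lemma 1 applies. Let $X$ be irredundant and suppose that $X=X_1\cup X_2$ is a partition with $H(X_1)\cap H(X_2)\ne\emptyset$. Run the game from $X_i$ in rounds, adding in each round all vertices with at least two neighbors in the current set. For $v\in H(X_i)$ let $t_i(v)$ be the round in which $v$ is added, with $t_i=0$ on $X_i$. Choose $v\in H(X_1)\cap H(X_2)$ minimizing $t_1(v)+t_2(v)$.

If $t_1(v)=0$, then $v\in X_1$ and $v\in H(X_2)\subseteq H(X\setminus\{v\})$, contradicting irredundance; likewise if $t_2(v)=0$. Otherwise, for $i=1,2$, the vertex $v$ has two neighbors in $H(X_i)$ with $t_i$-value smaller than $t_i(v)$. Two $2$-subsets of a set of at most three neighbors intersect, so some neighbor $w$ serves for both $i=1$ and $i=2$. Then $w\in H(X_1)\cap H(X_2)$ and $t_1(w)+t_2(w)<t_1(v)+t_2(v)$, a contradiction. $\square$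

The attempt stops exactly at the hypothesis of Lemma 1. In the star with $n\ge 4$ leaves the set of all leaves is irredundant and has $n$ elements, but $r-1=3$. Already $n=4$ shows that degree $4$ breaks the argument for (ii): the center can be reached from $X_1$ and from $X_2$ through disjoint pairs of neighbors. The star itself satisfies the conjecture, but nothing in the peeling argument explains why a graph with $r(G)=4$ should. So we turn to building a counterexample.

## From a graph to families of sets

Suppose $R=\{r_w:w\in W\}$ is a set of vertices of a graph, indexed by a set $W$. For a vertex $v$ record which parts of $R$ generate it: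
$$\tau(v)=\{C\subseteq W: C\neq\emptyset,\ v\in H(\{r_w:w\in C\})\}.$$
In the star with $R$ the seven leaves, $\tau(\ell_i)=\{C:i\in C\}$ and $\tau(c)=\{C:|C|\ge2\}$.

Two properties hold in general. First, $R$ has an $m$-partition if and only if some $\tau(v)$ contains $m$ pairwise disjoint sets: the parts of an $m$-partition are such sets, and conversely leftover indices can be thrown into any one of the disjoint sets. Second, if $w$ is adjacent to distinct $y,y'$, then $\tau(y)\cap\tau(y')\subseteq\tau(w)$, because a hull containing $y$ and $y'$ contains $w$. Consequently, for every family $N$ the set $\{u:\tau(u)\supseteq N\}$ is convex, and if $w\in H(\{v_1,v_2\})\cap H(\{v_3,v_4\})$, then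
$$(\tau(v_1)\cap\tau(v_2))\cup(\tau(v_3)\cap\tau(v_4))\subseteq\tau(w).$$

This suggests designing the labels first and the graph afterwards. For $r=4$ we want labels, each of which is a family of subsets of $W$, with two properties: no label contains $m$ pairwise disjoint sets, and any four labels can be split into two pairs so that the union of the two pairwise intersections is inside one label. The first property should prevent $m$-partitions, and the second should force $r(G)\le4$. To carry this out we need a graph in which the displayed inclusion is the only obstruction. The next section builds it.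

## Graphs in which labels decide the hulls of pairs

**Lemma 2 (realization).** Let $\Omega$ be a finite set, $\mathcal M$ a nonempty family of subsets of $\Omega$ closed under intersection of two members, and $f\ge2$. There are a finite simple graph $G$ and a map $\tau:V(G)\to\mathcal M$, with $|\tau^{-1}(M)|\ge f$ for all $M\in\mathcal M$, such that

(E1) if $w$ is adjacent to two distinct vertices $y,y'$, then $\tau(y)\cap\tau(y')\subseteq\tau(w)$;

(E2) for distinct vertices $x,y$: $H(\{x,y\})=\{u:\tau(u)\supseteq\tau(x)\cap\tau(y)\}$.

**Step 1: construction.** The purpose is to build one clique for each label, larger labels first, with enough connecting vertices. Order $\mathcal M=\{M_1,\dots,M_s\}$ so that $M_i\supsetneq M_j$ implies $i<j$. Construct disjoint cliques $Q_1,\dots,Q_s$ successively; all vertices of $Q_i$ get $\tau=M_i$. Given $Q_1,\dots,Q_{i-1}$, whose vertices we call *earlier*, the vertex set of $Q_i$ consists of the following distinct new vertices: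

* $f$ base vertices;
* for each earlier vertex $u$ with $\tau(u)\supsetneq M_i$, two vertices $m_u,m_u'$, both adjacent to $u$;
* for each pair $e=\{x,y\}$ of earlier vertices with $\tau(x)\cap\tau(y)=M_i$, two vertices $m_e,m_e'$, both adjacent to $x$ and to $y$.

Make $Q_i$ complete and add no other edges. (The vertices $m_u,m_u'$ are new for each $i$.)

Two observations. If $\tau(x)\cap\tau(y)=M_i$ and both $\tau(x),\tau(y)$ differ from $M_i$, then both strictly contain $M_i$, so $x$ and $y$ are earlier than $Q_i$. And every edge between $Q_h$ and $Q_i$ with $h<i$ satisfies $M_h\supsetneq M_i$: for the edges at $m_u,m_u'$ by definition, and for those at $m_e,m'_e$ because $\tau(x)\supseteq M_i$ and $\tau(x)\ne M_i$, as $x$ lies in another clique.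

**Step 2: (E1).** The purpose is to see that no edge adds more to hulls than the labels allow. Let $w\in Q_i$ be adjacent to $y\neq y'$. If $y$ or $y'$ lies in $Q_i$, its label is $M_i=\tau(w)$; if it lies in a later clique, its label is strictly contained in $M_i$. In both cases $\tau(y)\cap\tau(y')\subseteq\tau(w)$. Otherwise $w$ has two earlier neighbors $y,y'$. Base vertices have no earlier neighbor and $m_u,m_u'$ have only one, so $w\in\{m_e,m_e'\}$ with $e=\{y,y'\}$, and $\tau(y)\cap\tau(y')=M_i=\tau(w)$.

**Step 3: (E2), the inclusion "$\subseteq$".** The purpose is to bound the hull from above. Let $M_i=\tau(x)\cap\tau(y)$; this is a member of $\mathcal M$. The set $\{u:\tau(u)\supseteq M_i\}$ contains $x,y$, and it is convex: if $w$ is adjacent to distinct $z,z'$ in it, then $\tau(w)\supseteq\tau(z)\cap\tau(z')\supseteq M_i$ by (E1). So it contains $H(\{x,y\})$.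

**Step 4: (E2), the inclusion "$\supseteq$".** The purpose is to generate everything that the labels allow. First we show $Q_i\subseteq H(\{x,y\})$.

* If $\tau(x)=\tau(y)$, then $x,y\in Q_i$, and every other vertex of the clique is adjacent to both.
* If $\tau(x)\supsetneq\tau(y)=M_i$, then $y\in Q_i$ and $x$ is earlier. One of $m_x,m_x'\in Q_i$ differs from $y$. It is adjacent to $x$, and to $y$ inside the clique, so it is in the hull. Now two vertices of $Q_i$ are in the hull, hence all of $Q_i$ is. The case $\tau(y)\supsetneq\tau(x)$ is symmetric.
* If $M_i\neq\tau(x),\tau(y)$, then $x,y$ are earlier, and $m_e,m_e'$ with $e=\{x,y\}$ are adjacent to both. So they are in the hull, and again all of $Q_i$ is.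

Finally, each $u$ with $\tau(u)\supsetneq M_i$ is earlier and is adjacent to $m_u,m_u'\in Q_i$, so $u\in H(\{x,y\})$. $\square$

A small instance: $\Omega=\{1,2\}$, $\mathcal M=\{\{1\},\{2\},\emptyset\}$, $f=2$. Then $Q_1$ and $Q_2$ (labels $\{1\}$ and $\{2\}$) have two vertices each, and $Q_3$ (label $\emptyset$) has $2$ base vertices, $2\cdot4$ vertices $m_u,m'_u$, and $2\cdot 4$ vertices $m_e,m'_e$ for the four pairs $e$ with one vertex in $Q_1$ and one in $Q_2$. One vertex of $Q_1$ and one of $Q_2$ generate the whole graph. The two vertices of $Q_1$ generate only themselves: no vertex $m_u$, $m_u'$, $m_e$ or $m_e'$ is adjacent to both. This is what (E2) predicts.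

By (E1), for every $\omega\in\Omega$ the set $K_\omega=\{v:\omega\in\tau(v)\}$ is convex.

## Seven points, pairs and triples: a choice of labels that fails

Let $m=3$, $r=4$ and $A=\{1,\dots,7\}$. The vertices of $R$ should have the labels
$$p_a=\{C\subseteq A: a\in C\}\qquad(a\in A).$$
Splitting four of these as $\{a,b\},\{c,d\}$ requires a label containing every $C\supseteq\{a,b\}$ and every $C\supseteq\{c,d\}$. So we need labels containing two disjoint pairs $P,Q$. Such a label must not contain the triple $A\setminus(P\cup Q)$, or it has three disjoint members. The generous choice is to forbid nothing else: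
$$u_{PQ}=\{P,Q\}\cup\{C:|C|=3,\ C\cap(P\cup Q)\neq\emptyset\}\cup\{C:|C|\ge4\}.$$
This has no three disjoint members, since in a set of $7$ points three such members would have sizes $2,2,3$ and would be $P$, $Q$ and the excluded triple. Also harmless is
$$\pi_P=\{P\}\cup\{C:|C|\ge3\},$$
since $2+3+3>7$. Try the labels $p_a$, $\pi_P$ and $u_{PQ}$, with all disjoint pairs $P,Q$.

Consider the four labels $p_2$ and $x_q=u_{\{1,4\}\{2,q\}}$ for $q=5,6,7$. Each splitting has the form $(p_2\cap x_q)\cup(x_{q'}\cap x_{q''})$ with $\{q,q',q''\}=\{5,6,7\}$. The union contains the disjoint pairs $\{2,q\}$ and $\{1,4\}$. No $p_a$ and no $\pi_P$ contains both of these, and the only $u_{PQ}$ that does is $x_q$ itself. So we would need $x_{q'}\cap x_{q''}\subseteq x_q$. But the triple $\{q',q'',3\}$ meets $\{1,4,2,q'\}$ and $\{1,4,2,q''\}$ and misses $\{1,4,2,q\}$. It lies in $x_{q'}\cap x_{q''}$ and not in $x_q$. All three splittings fail, so this choice of labels does not work.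

What is missing is that among $x_5,x_6,x_7$ one label should be *between* the other two and contain their intersection. Geometry supplies this. Place $A$ in convex position in the plane in this cyclic order. The segments $[2,5],[2,6],[2,7]$ cross $[1,4]$ in points $z_5,z_6,z_7$, with $z_6$ between $z_5$ and $z_7$, and a convex region containing $z_5$ and $z_7$ contains $z_6$. So we shall use only crossing pairs $P,Q$, and admit a triple to the label of $P,Q$ only if its triangle contains the crossing point. The bad triple $\{5,7,3\}$ is then excluded from the label of $\{1,4\},\{2,7\}$: in the quadrilateral with vertices $2,3,5,7$ the segment $[2,7]$ is a side, so the triangle $3,5,7$ meets the line through $2$ and $7$ only in the point $7$ and misses $z_7$.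

## Labels from points in convex position

Fix $m\ge3$. Let $A$ be a set of $3m-2$ points of the plane in convex position, that is, each of them is a vertex of $\operatorname{conv}A$ (for example, points on a parabola). In particular no three points of $A$ are collinear, and any four are the vertices of a convex quadrilateral. Write $[A]^2$ for the set of $2$-subsets of $A$, and identify a pair with the segment that it spans when we speak of crossing.

A *crossing pair* consists of disjoint $P,Q\in[A]^2$ whose segments meet. They meet in a single point $z_{PQ}$, which is not a point of $A$. Put $S_{PQ}=P\cup Q$. Among the three ways to pair up four points of $A$ exactly one is a crossing pair, namely the diagonals of the quadrilateral.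

**Definition (labels on $A$).** Let $\mathcal B$ consist of the following families of nonempty subsets $C$ of $A$:

* $p_a=\{C:a\in C\}$ for $a\in A$, called *principal*;
* $\pi_P=\{P\}\cup\{C:|C|\ge3\}$ for $P\in[A]^2$;
* $\zeta_{PQ}=\{C:|C|\ge4\}\cup\{C:2\le|C|\le3,\ C\cap S_{PQ}\ne\emptyset,\ z_{PQ}\in\operatorname{conv}C\}$ for crossing pairs $P,Q$.

For $x\in\mathcal B$ let $g(x)$ be the set of $2$-element members of $x$. Then
$$g(p_a)=\{P:a\in P\},\qquad g(\pi_P)=\{P\},\qquad g(\zeta_{PQ})=\{P,Q\}.$$
The last equality needs an argument. Clearly $P,Q\in\zeta_{PQ}$. Let $C\in\zeta_{PQ}$ have two elements. It meets $S_{PQ}$, so it shares an endpoint $s$ with $P$ or with $Q$, say with $P$. Both segments contain $s$ and the different point $z_{PQ}$, so they lie on one line, and since no three points of $A$ are collinear, $C=P$. (Other segments may pass through $z_{PQ}$; the condition $C\cap S_{PQ}\neq\emptyset$ keeps them out.)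

In the heptagon, with $P=\{1,4\}$ and $Q=\{2,6\}$, the triples in $\zeta_{PQ}$ include all those containing $P$ or $Q$, and exclude $\{3,5,7\}$, which misses $S_{PQ}$.

We collect three facts.

**(F1)** For non-principal $x$, the set $g(x)$ is nonempty and has at most two elements; these are disjoint pairs; and $g(x)$ determines $x$. So distinct non-principal $x,y$ satisfy $|g(x)\cap g(y)|\le1$. Moreover, for non-principal $x$ and $a\in A$ the set
$$\alpha_x(a)=\{P\in g(x):a\in P\}$$
has at most one element.

This is read off from the formulas for $g$: two different sets of size at most $2$ share at most one element, and disjoint pairs cannot both contain $a$. Note that $\alpha_x(a)$ is the set of $2$-element members of $p_a\cap x$.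

**(F2)** If $x$ is non-principal and $P\in g(x)$, then every $C\supseteq P$ (with $C\subseteq A$) is in $x$.

For $x=\pi_P$ this is clear. For $x=\zeta_{PQ}$ it is clear if $|C|\ge4$; if $|C|\le3$, then $C$ meets $S_{PQ}$ and $z_{PQ}\in\operatorname{conv}P\subseteq\operatorname{conv}C$.

**(F3)** If $x\ne y$ in $\mathcal B$, then $x\cap y$ contains no singleton. Hence if $x_1\ne x_2$, $x_3\neq x_4$ and $M=(x_1\cap x_2)\cup(x_3\cap x_4)$ contains at most one $2$-set, then $M\subseteq\pi_P$ for some $P$.

Non-principal families contain no singletons, and the only singleton in $p_a$ is $\{a\}$; this gives the first claim. All members of $M$ then have at least two elements, and at most one of them has exactly two; let $P$ be that one, or any pair if there is none.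

**Lemma 3.** No $x\in\mathcal B$ contains $m$ pairwise disjoint members.

*Proof.* The purpose is to count points. In $p_a$ any two members share $a$. In $\pi_P$, at most one of $m$ disjoint members has size $2$, so their total size is at least $2+3(m-1)=3m-1>|A|$.

In $\zeta_{PQ}$ all members have size at least $2$. If at most one of $m$ disjoint members had size $2$, the total would again be at least $3m-1$. So at least two have size $2$, and since $g(\zeta_{PQ})=\{P,Q\}$ these are $P$ and $Q$, and no others. The other $m-2\ge1$ members have size at least $3$ and lie in $A\setminus S_{PQ}$, which has $3m-6=3(m-2)$ points. So each has size exactly $3$ and misses $S_{PQ}$, contradicting the definition of $\zeta_{PQ}$. $\square$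

## Splitting any four labels

**Lemma 4.** For any $x_1,x_2,x_3,x_4\in\mathcal B$ (not necessarily distinct) there are a splitting of the index set into two pairs $\{i,j\},\{k,l\}$ and a $u\in\mathcal B$ with $(x_i\cap x_j)\cup(x_k\cap x_l)\subseteq u$.

**Reduction.** The purpose is to dispose of equal labels and of splittings with few pairs. If $x_i=x_k$ for some $i\neq k$, use the splitting $\{i,j\},\{k,l\}$ and $u=x_i$. So let the $x_i$ be distinct. Write $(xy\,|\,x'y')$ for a splitting and $M=(x\cap y)\cup(x'\cap y')$ for its union. Call the splitting *good* if $M$ contains at most one $2$-set. By (F3) a good splitting finishes the proof. We distinguish cases by the number of principal labels.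

We shall twice use this remark on sets of size two. Let distinct $2$-sets intersect pairwise and have no common element, and let there be at least three of them. Then they are exactly $\{B,C\},\{B,D\},\{C,D\}$. Indeed, let $\{B,C\}$ be one of them. Some set misses $B$, hence is $\{C,D\}$ with $D\ne B$; some set misses $C$, hence contains $B$ and meets $\{C,D\}$, so it is $\{B,D\}$. A $2$-set that contains at most one of $B,C,D$ misses one of these three, so any further set would contain two of $B,C,D$ and be one of the three.

**Case 0: no $x_i$ is principal.** The purpose is to show that some splitting is good. Suppose none is. The $2$-sets in the union for $(x_ix_j\,|\,x_kx_l)$ form $(g(x_i)\cap g(x_j))\cup(g(x_k)\cap g(x_l))$, and each of the two intersections has at most one element by (F1). So all six intersections $g(x_i)\cap g(x_j)$ are nonempty. If some $P$ lies in all $g(x_i)$, then all intersections equal $\{P\}$ and every splitting is good, a contradiction. Otherwise there is no singleton among the $g(x_i)$, because the element of a singleton would lie in all of them. So the $g(x_i)$ are four distinct, pairwise intersecting $2$-sets without a common element. By the remark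 there can only be three, a contradiction.

**Case 1: $p_a$ and three non-principal $x_2,x_3,x_4$.** This is the case that defeated the previous choice of labels, and it is where the geometry is used most. Suppose that no splitting $(p_ax_i\,|\,x_jx_k)$ is good. Its $2$-sets form $\alpha_{x_i}(a)\cup(g(x_j)\cap g(x_k))$, where both sets have at most one element. So all $\alpha_{x_i}(a)$ and all $g(x_j)\cap g(x_k)$ are nonempty, and for each $i$ the two are different.

*The three sets $g(x_i)$ have a common element.* Otherwise, as in Case 0, none is a singleton, and by the remark they are $\{B,C\},\{B,D\},\{C,D\}$. By (F1) the pairs of points $B,C,D$ are pairwise disjoint, so $a$ lies in at most one of them. But then some $g(x_i)$ consists of two pairs not containing $a$, and $\alpha_{x_i}(a)=\emptyset$, a contradiction.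

*The shape of the $x_i$.* Let $P$ be the common element. By (F1), $g(x_j)\cap g(x_k)=\{P\}$ for all $j\ne k$. Hence $\alpha_{x_i}(a)=\{Q_i\}$ with $Q_i\ne P$, so $g(x_i)=\{P,Q_i\}$ and $x_i=\zeta_{PQ_i}$. Write $Q_i=\{a,q_i\}$. Since $P$ and $Q_i$ are disjoint, $a\notin P$; since the $x_i$ are distinct, the $q_i$ are distinct. Let $\ell$ be the line through $P$. It contains no other point of $A$. Since $[a,q_i]$ crosses the segment of $P$, all $q_i$ lie strictly on the side of $\ell$ not containing $a$. The points $z_i=z_{PQ_i}$ lie on the segment of $P$; relabel so that $z_3\in[z_2,z_4]$.

*Claim: $x_2\cap x_4\subseteq x_3$.* Let $C\in x_2\cap x_4$. If $|C|\ge4$, then $C\in x_3$. Let $|C|\le3$; then $|C|\ge 2$. We have $z_2,z_4\in\operatorname{conv}C$, hence $z_3\in\operatorname{conv}C$. It remains to show that $C$ meets $P\cup\{a,q_3\}$.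

Suppose that $C\cap(P\cup\{a\})=\emptyset$. Since $C$ meets $P\cup\{a,q_2\}$ and $P\cup\{a,q_4\}$, we have $q_2,q_4\in C$. Both lie strictly on one side of $\ell$, while $\operatorname{conv}C$ contains the point $z_2$ of $\ell$. So $C$ has a third point: $C=\{q_2,q_4,t\}$, where $t$ is not strictly on the side of $q_2,q_4$. Also $t\notin P$, so $t\notin\ell$, and $t$ lies strictly on $a$'s side. Moreover $t\ne a$.

The four points $a,t,q_2,q_4$ are the vertices of a convex quadrilateral, and $\ell$ strictly separates $\{a,t\}$ from $\{q_2,q_4\}$. So $[a,t]$ and $[q_2,q_4]$ do not meet, hence they are not the diagonals; they are opposite sides. So $a$ is joined by a side to $t$ and to exactly one $q\in\{q_2,q_4\}$. The line $aq$ has the other two vertices strictly on one side, so $\operatorname{conv}\{q_2,q_4,t\}$ meets this line only in $q$. But the crossing point of $[a,q]$ with $\ell$ is $z_2$ (if $q=q_2$) or $z_4$ (if $q=q_4$). It lies on the line $aq$, differs from $q$ because $q\notin\ell$, and lies in $\operatorname{conv}C$. This is a contradiction. So $C$ meets $P\cup\{a\}$, and the claim is proved.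

By the claim, $(p_a\cap x_3)\cup(x_2\cap x_4)\subseteq x_3=:u$.

**Case 2: $p_a,p_b$ with $a\ne b$, and non-principal $x\ne y$.** The purpose is again to find a good splitting, or else to use betweenness on a segment. If $\{a,b\}\in g(x)$, then $p_a\cap p_b=\{C:C\supseteq\{a,b\}\}\subseteq x$ by (F2), so $(p_ap_b\,|\,xy)$ works with $u=x$. The same argument applies to $y$. So let $\{a,b\}\notin g(x)\cup g(y)$. If $g(x)\cap g(y)=\emptyset$, then the only $2$-set for $(p_ap_b\,|\,xy)$ is $\{a,b\}$, and the splitting is good. Otherwise $g(x)\cap g(y)=\{P\}$ with $P\ne\{a,b\}$.

*(2i) $P\cap\{a,b\}=\emptyset$.* The splittings $(p_ax\,|\,p_by)$ and $(p_ay\,|\,p_bx)$ have the $2$-sets $\alpha_x(a)\cup\alpha_y(b)$ and $\alpha_y(a)\cup\alpha_x(b)$. If neither is good, then all four sets are nonempty, in particular $\alpha_x(a)$ and $\alpha_x(b)$. Both are contained in $g(x)\setminus\{P\}$, which has at most one element. So one pair in $g(x)$ contains both $a$ and $b$, that is, $\{a,b\}\in g(x)$, a contradiction.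

*(2ii) $P\cap\{a,b\}\ne\emptyset$.* Since $P\ne\{a,b\}$, by symmetry let $a\in P$, $b\notin P$. Then $\alpha_x(a)=\alpha_y(a)=\{P\}$. If $\alpha_y(b)=\emptyset$, then $(p_ax\,|\,p_by)$ is good. If $\alpha_x(b)=\emptyset$, then $(p_ay\,|\,p_bx)$ is good. Otherwise $g(x)$ and $g(y)$ contain, besides $P$, pairs $X$ and $Y$ with $b\in X\cap Y$, and $x=\zeta_{PX}$, $y=\zeta_{PY}$. Both $z_{PX}$ and $z_{PY}$ lie on the segment of $P$, one of whose endpoints is $a$.

Suppose first that $z_{PY}\in[a,z_{PX}]$. Then $p_a\cap x\subseteq y$. Indeed, let $C\in p_a\cap x$. If $|C|\ge4$, then $C\in y$. If $|C|\le3$, then $|C|\ge2$ and $a,z_{PX}\in\operatorname{conv}C$, so $z_{PY}\in\operatorname{conv}C$; moreover $a\in C\cap S_{PY}$. So $C\in y$. Hence $(p_a\cap x)\cup(p_b\cap y)\subseteq y=:u$. If instead $z_{PX}\in[a,z_{PY}]$, then in the same way $p_a\cap y\subseteq x$, and $(p_a\cap y)\cup(p_b\cap x)\subseteq x=:u$.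

**Case 3: $p_a,p_b,p_c$ and a non-principal $x$.** The purpose is to show that if no splitting is good, two of the three points form a pair of $g(x)$. The splitting $(p_ap_b\,|\,p_cx)$ has the $2$-sets $\{\{a,b\}\}\cup\alpha_x(c)$, and similarly for the other two splittings. So if one of $\alpha_x(a),\alpha_x(b),\alpha_x(c)$ is empty, there is a good splitting. Otherwise $a,b,c$ are all covered by the pairs in $g(x)$. One pair cannot cover three points, so $g(x)=\{P,Q\}$, $x=\zeta_{PQ}$, and two of $a,b,c$ form one of the pairs $P,Q$; say $\{a,b\}\in g(x)$. By (F2), $(p_a\cap p_b)\cup(p_c\cap x)\subseteq x=:u$.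

**Case 4: $p_a,p_b,p_c,p_d$.** The purpose is to use the crossing pairing. Name the points so that $\{a,c\},\{b,d\}$ is the crossing pair among $a,b,c,d$. By (F2), $(p_a\cap p_c)\cup(p_b\cap p_d)\subseteq\zeta_{\{a,c\}\{b,d\}}=:u$. $\square$

## A graph of Radon number $r$ with no $m$-partition

We now prove Theorem A. Let $m\ge3$, $r\ge4$ and $j=r-4$.

**Step 1: labels and graph.** The purpose is to enlarge the ground set so that every $r\ge4$ is reached; each extra block will raise the Radon number by one and add $m-1$ points. Let $W=A\sqcup E_1\sqcup\dots\sqcup E_j$, with $|A|=3m-2$ as above and $|E_i|=m-1$. Then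
$$|W|=3(m-1)+1+(m-1)(r-4)=(m-1)(r-1)+1.$$
Let $\Omega$ be the set of nonempty subsets of $W$. For a family $b$ of nonempty subsets of $A$ put $\hat b=\{C\in\Omega:C\cap A\in b\}$; this operation preserves intersections, unions and inclusions. Put $\varepsilon_i=\{C\in\Omega:C\cap E_i\neq\emptyset\}$. Let
$$\hat{\mathcal B}=\{\hat b:b\in\mathcal B\},\qquad \mathcal B'=\hat{\mathcal B}\cup\{\varepsilon_1,\dots,\varepsilon_j\},$$
and let $\mathcal M$ be the family of all intersections of nonempty subfamilies of $\mathcal B'$. It is nonempty and closed under intersection, and it contains $\mathcal B'$. Let $G,\tau$ be given by Lemma 2 with $f=m$. Every label $\tau(v)$ is contained in some member of $\mathcal B'$.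

No member of $\mathcal B'$ contains $m$ pairwise disjoint sets. For $\hat b$, the traces on $A$ of such sets would be $m$ pairwise disjoint members of $b$, against Lemma 3. For $\varepsilon_i$, such sets would use $m$ different elements of $E_i$, but $|E_i|=m-1$.

**Step 2: the set $R$.** The purpose is to place one vertex for each element of $W$. For $a\in A$ choose a vertex $r_a$ with $\tau(r_a)=\hat p_a$. For each $i$ choose distinct vertices $r_e$ ($e\in E_i$) with $\tau(r_e)=\varepsilon_i$; there are at least $m$ vertices with this label. The labels $\hat p_a$ ($a\in A$) and $\varepsilon_i$ are all different, since a singleton $\{a\}$ with $a\in A$ belongs only to $\hat p_a$ among them, and a singleton $\{e\}$ with $e\in E_i$ only to $\varepsilon_i$. So the vertices $r_w$ are distinct. Let $R=\{r_w:w\in W\}$; then $|R|=(m-1)(r-1)+1$.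

If $w\in C\in\Omega$, then $C\in\tau(r_w)$: for $w=a\in A$ because $a\in C\cap A$, and for $w\in E_i$ because $C$ meets $E_i$. That is, $r_w\in K_C$. Since $K_C$ is convex,
$$H(\{r_w:w\in C\})\subseteq K_C\qquad(C\in\Omega).\tag{1}$$

**Step 3: $R$ has no $m$-partition.** Suppose $R=R_1\cup\dots\cup R_m$ is a partition and $v\in\bigcap_iH(R_i)$. All $R_i$ are nonempty. Let $C_i=\{w:r_w\in R_i\}\in\Omega$. By (1), $C_1,\dots,C_m\in\tau(v)$, and these sets are pairwise disjoint. But $\tau(v)$ is contained in a member of $\mathcal B'$, which has no $m$ pairwise disjoint members. This is a contradiction.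

**Step 4: $r(G)\le r$.** The purpose is to find a Radon partition of every set $Y$ of at least $r=4+j$ vertices, using only four of them. For each $v\in Y$ choose $b_v\in\mathcal B'$ with $\tau(v)\subseteq b_v$.

Suppose that four distinct vertices $v_1,\dots,v_4\in Y$ have $b_{v_i}\in\hat{\mathcal B}$. By Lemma 4, carried over by the hat operation, and after relabeling, $(b_{v_1}\cap b_{v_2})\cup(b_{v_3}\cap b_{v_4})\subseteq u$ for some $u\in\hat{\mathcal B}$. Let $w$ be a vertex with $\tau(w)=u$. Since $\tau(v_1)\cap\tau(v_2)\subseteq u$ and $\tau(v_3)\cap\tau(v_4)\subseteq u$, (E2) gives $w\in H(\{v_1,v_2\})\cap H(\{v_3,v_4\})$.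

Otherwise at most three vertices of $Y$ have $b_v\in\hat{\mathcal B}$, so at least $j+1$ vertices $v\in Y$ have $b_v\in\{\varepsilon_1,\dots,\varepsilon_j\}$ (this cannot happen if $j=0$). So two of them, $v\ne v'$, have $b_v=b_{v'}=\varepsilon_i$. Choose two further vertices $y,y'\in Y$. A vertex $w$ with $\tau(w)=\varepsilon_i$ satisfies $\tau(w)\supseteq\tau(v)\cap\tau(y)$ and $\tau(w)\supseteq\tau(v')\cap\tau(y')$. So $w\in H(\{v,y\})\cap H(\{v',y'\})$ by (E2).

In both situations, distributing the remaining vertices of $Y$ arbitrarily gives a Radon partition of $Y$.

**Step 5: $r(G)\ge r$.** The purpose is to exhibit an anti-Radon set of size $r-1$. Choose distinct $a,b,c\in A$ and $e_i\in E_i$ for each $i$. The set $X=\{r_a,r_b,r_c,r_{e_1},\dots,r_{e_j}\}$ has $3+j=r-1$ elements. Suppose $X_1,X_2$ is a Radon partition with common vertex $v$, corresponding to disjoint nonempty $C_1,C_2\subseteq W$. By (1), $C_1,C_2\in\tau(v)\subseteq b'$ for some $b'\in\mathcal B'$.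

If $b'=\varepsilon_i$, both $C_1$ and $C_2$ meet $E_i$, but only $e_i$ is available, and they are disjoint. If $b'=\hat x$ with $x\in\mathcal B$, then $C_1\cap A$ and $C_2\cap A$ are disjoint nonempty subsets of $\{a,b,c\}$ that belong to $x$. One of them is a singleton $\{d\}$. Only principal labels contain singletons, so $x=p_d$, and the other set must contain $d$ as well, contradicting disjointness. So $X$ is anti-Radon.

Hence $r(G)=r$, and $R$ has $(m-1)(r(G)-1)+1$ elements and no $m$-partition. This proves Theorem A. $\blacksquare$

In particular, Eckhoff's conjecture for the $P_3$-convexity of finite graphs is false for every $m>2$. Together with the first sentence of Theorem B(i), Theorem A also gives the "if and only if" in Theorem B(i): for each $m\ge3$, the statement holds for all finite graphs of Radon number $r$ exactly when $r\le3$.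

## Disjoint copies and the size of the failure

It remains to prove Theorem B(iii). Let $m\ge3$ and $L\ge1$. Let $G_0,R_0$ be as in Theorem A with $r=4$, so $|R_0|=3m-2$, and let $G$ be the disjoint union of $L$ copies of $G_0$.

**Step 1: the Radon number.** The purpose is to show $r(G)=3L+1$. There are no edges between copies, so the trace of $H_G(S)$ on a copy is the hull, in that copy, of the trace of $S$. A set $S$ is anti-Radon if and only if its trace on every copy is: a vertex common to both hulls of a Radon partition of $S$ lies in one copy, and the traces on that copy form a Radon partition there; conversely, a Radon partition of one trace extends to $S$ by distributing the other vertices arbitrarily. The largest anti-Radon sets of $G_0$ have $3$ elements. So the largest anti-Radon sets of $G$ have $3L$ elements, and $r(G)-1=3L$.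

**Step 2: the large set.** The purpose is to add up the copies of $R_0$. Let $R$ be the union of the copies of $R_0$. A common vertex of the hulls of an $m$-partition of $R$ would lie in one copy, and the traces of the parts on that copy would form an $m$-partition of that copy of $R_0$, which does not exist. So $R$ has no $m$-partition, and
$$|R|=(3m-2)L=(m-1)\cdot 3L+L=(m-1)(r(G)-1)+L.$$
The excess $L$ is unbounded, and $|R|=\frac{3m-2}{3m-3}\,(m-1)(r(G)-1)$, which gives the stated factor; for $m=3$ it is $\frac76$. $\blacksquare$
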